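# Reducible scalar generalized Verma modules and the roots of a $b$-function

## 1. The theorem for an arbitrary maximal parabolic

Throughout, $\mathfrak g$ is a simple complex Lie algebra with Cartan subalgebra $\mathfrak h$ and a fixed positive system of roots. Let $\mathfrak p=\mathfrak l+\mathfrak n$ be a maximal standard parabolic subalgebra, where $\mathfrak l\supseteq\mathfrak h$ is the Levi factor and the nilradical $\mathfrak n$ is spanned by positive root spaces. Let $\bar{\mathfrak p}=\mathfrak l+\bar{\mathfrak n}$ be the opposite parabolic. Write $\Phi(\mathfrak n)$ for the set of roots of $\mathfrak n$, $\beta$ for the unique simple root in $\Phi(\mathfrak n)$, and $\lambda$ for the corresponding fundamental weight. Then $\lambda$ extends to a one-dimensional representation of $\bar{\mathfrak p}$, and for $s\in\mathbf C$ we write $\mathbf C_{s\lambda}$ for the one-dimensional $\bar{\mathfrak p}$-module on which $\bar{\mathfrak p}$ acts by $s\lambda$.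

Let $V$ be the irreducible representation of $\mathfrak g$ with highest weight $\lambda$, let $v_-\in V$ be a lowest weight vector and $v_-^*\in V^*$ a lowest weight vector of the dual. Put
$$\Delta_\beta(X)=\langle v_-^*,\exp(X)\,v_-\rangle,\qquad X\in\mathfrak n,$$
a polynomial function on $\mathfrak n$, defined up to a nonzero scalar. Let $b_0(s)$ be its Bernstein–Sato polynomial: the monic polynomial of least degree for which there is a differential operator $D(s)$ on $\mathfrak n$ with polynomial coefficients, depending polynomially on $s$, such that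
$$D(s)\,\Delta_\beta^{s+1}=b_0(s)\,\Delta_\beta^{s}.$$
Put $b(s):=b_0(-s)$.

**Theorem 1.** For every maximal parabolic subalgebra $\mathfrak p$ of every simple complex Lie algebra $\mathfrak g$ and every $s\in\mathbf C$, the generalized Verma module
$$\mathcal U(\mathfrak g)\otimes_{\mathcal U(\bar{\mathfrak p})}\mathbf C_{s\lambda}$$
is reducible if and only if $b(s+m)=0$ for some $m=1,2,3,\dots$

The statement was posed as a conjecture; the source of the problem is "Differential Operators On Homogeneous Spaces", http://math.okstate.edu/people/zierau/papers/ICE/ICE-course.pdf. It is known when $\mathfrak n$ is abelian. The proof below treats all cases at once and uses no classification.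

## 2. What the two sides of the equivalence mean

**The module.** The weight $\lambda$ is orthogonal to the roots of $\mathfrak l$, so as a character of $\bar{\mathfrak p}$ it vanishes on $[\mathfrak l,\mathfrak l]$ and on $\bar{\mathfrak n}$. It is convenient to change sign. For $t\in\mathbf C$ put
$$M^{(t)}:=\mathcal U(\mathfrak g)\otimes_{\mathcal U(\bar{\mathfrak p})}\mathbf C_{-t\lambda}.$$
It is generated by $v=1\otimes 1$, of weight $-t\lambda$. Let $\mathfrak n_-$ be the sum of *all* negative root spaces of $\mathfrak g$. Since $\mathfrak n_-\subset\bar{\mathfrak p}$ and $\lambda$ vanishes on $\mathfrak n_-$, the generator is killed by $\mathfrak n_-$. By the Poincaré–Birkhoff–Witt theorem, $M^{(t)}$ is free of rank one over $\mathcal U(\mathfrak n)$, with basis $v$. So this is a lowest weight module, with weights $-t\lambda+\nu$, where $\nu$ is a sum of roots in $\Phi(\mathfrak n)$.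

With $t=-s$ we have $b(s+m)=b_0(-s-m)=b_0(t-m)$. So Theorem 1 is the same as the following statement, which is what we prove:
$$\text{for every }t\in\mathbf C:\quad M^{(t)}\text{ is reducible}\iff b_0(t-m)=0\text{ for some integer }m\ge1.\tag{1}$$

**Complex powers.** Write $\mathbf C[\mathfrak n]$ for the polynomial functions on $\mathfrak n$, $\mathbf C[\mathfrak n]_\Delta=\mathbf C[\mathfrak n][\Delta^{-1}]$ with $\Delta=\Delta_\beta$, and $\mathcal W$ for the Weyl algebra of polynomial differential operators on $\mathfrak n$. The symbol $\Delta^t$ is the generator of a free rank-one $\mathbf C[\mathfrak n]_\Delta$-module $\mathbf C[\mathfrak n]_\Delta\Delta^t$ on which a derivation $\partial$ of $\mathbf C[\mathfrak n]$ acts by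
$$\partial(h\Delta^t)=\Bigl(\partial h+t\,h\,\frac{\partial\Delta}{\Delta}\Bigr)\Delta^t .$$
This makes it a $\mathcal W$-module. We put $\Delta^{t+j}:=\Delta^j\Delta^t$ for $j\in\mathbf Z$; by the product rule this agrees with the module built from $t+j$. Replacing $t$ by an indeterminate $\sigma$ that commutes with $\mathcal W$ gives the $\mathcal W[\sigma]$-module $\mathbf C[\mathfrak n]_\Delta[\sigma]\Delta^\sigma$, and the specialization $\sigma\mapsto\alpha$ commutes with $\mathcal W$.

**The Bernstein–Sato polynomial.** The polynomials $c(\sigma)$ with $c(\sigma)\Delta^\sigma\in\mathcal W[\sigma]\Delta^{\sigma+1}$ form an ideal of $\mathbf C[\sigma]$. By Bernstein's theorem it is nonzero, and $b_0$ is its monic generator. Rescaling $\Delta$ does not change it. The roots of $b_0$ are negative, so those of $b$ are positive; the proof does not use this.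

One root can be seen at once. We have $\Delta(0)=\langle v_-^*,v_-\rangle=0$, because $v_-^*$ has weight $-\lambda$ and so pairs to zero with all weight vectors of weight different from $\lambda$, while $v_-$ has the lowest weight, which is not $\lambda$ since $V$ is not one-dimensional. At $s=-1$ the defining identity reads $D(-1)\cdot1=b_0(-1)\Delta^{-1}$. The left side is a polynomial and $\Delta^{-1}$ is not, so
$$b_0(-1)=0.\tag{2}$$
Theorem 1 therefore predicts reducibility for $t=0,1,2,\dots$ in every case. The other roots of $b_0$ carry the finer information.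

## 3. $\mathfrak{sl}_2$ and the $2\times2$ determinant on the Verma side

**Example A ($\mathfrak{sl}_2$).** Here $\Delta(x)=x$, $\frac{d}{dx}x^{s+1}=(s+1)x^s$, so $b_0(s)=s+1$ and $b(s)=1-s$. The prediction (1) is: $M^{(t)}$ is reducible iff $t\in\{0,1,2,\dots\}$. With $H=E_{11}-E_{22}$ we have $Hv=-tv$, $E_{21}v=0$, and $HE_{12}^kv=(-t+2k)E_{12}^kv$. Since $[E_{21},E_{12}]=-H$,
$$E_{21}E_{12}^jv=-\sum_{k=0}^{j-1}(-t+2k)\,E_{12}^{j-1}v=j\,(t-j+1)\,E_{12}^{j-1}v .$$
A proper nonzero submodule exists iff this vanishes for some $j\ge1$, that is, iff $t\in\mathbf Z_{\ge0}$. The decisive factor $t-j+1$ equals $b_0(t-j)$.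

**Example B ($2\times2$ matrices).** Let $\mathfrak g=\mathfrak{sl}_4$ and let $\mathfrak n$ be the abelian algebra of matrices $\begin{pmatrix}0&X\\0&0\end{pmatrix}$ with $2\times2$ blocks. Then $V=\Lambda^2\mathbf C^4$, $v_-=e_3\wedge e_4$, and $v_-^*$ reads off the coefficient of $e_1\wedge e_2$. Hence $\Delta(X)=\det X=:\delta$. Put $\square=\partial_{11}\partial_{22}-\partial_{12}\partial_{21}$. By direct differentiation,
$$\partial_{11}\partial_{22}\delta^{s+1}=(s+1)\delta^s+s(s+1)x_{11}x_{22}\delta^{s-1},$$
$$\partial_{12}\partial_{21}\delta^{s+1}=-(s+1)\delta^s+s(s+1)x_{12}x_{21}\delta^{s-1},$$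
and so $\square\,\delta^{s+1}=(s+1)(s+2)\delta^s$. Thus $b_0$ divides $(s+1)(s+2)$, and $-1$ is a root by (2).

On the module side, consider $z=E_{13}E_{24}-E_{14}E_{23}\in\mathcal U(\mathfrak n)$ and apply the negative simple root vectors to $zv\in M^{(t)}$. One has $[E_{21},z]=E_{23}E_{24}-E_{24}E_{23}=0$ and $[E_{43},z]=-E_{13}E_{23}+E_{13}E_{23}=0$, so $E_{21}$ and $E_{43}$ kill $zv$. Next, $[E_{32},E_{13}]=-E_{12}$, $[E_{32},E_{24}]=E_{34}$, $[E_{32},E_{14}]=0$, $[E_{32},E_{23}]=E_{33}-E_{22}$. As $E_{12}v=E_{34}v=0$ and $(E_{22}-E_{33})v=-tv$,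
$$E_{32}\,zv=-E_{12}E_{24}v+E_{13}E_{34}v-E_{14}(E_{33}-E_{22})v=-E_{14}v-tE_{14}v=-(1+t)E_{14}v .$$
At $t=-1$ the vector $zv$ is killed by $\mathfrak n_-$, so the submodule it generates lives in weights at or above that of $zv$ and misses $v$. Hence $M^{(-1)}$ is reducible. By Theorem 1, some $-1-m$ with $m\ge1$ is then a root of $b_0$, which forces $-2$ to be a root: $b_0(s)=(s+1)(s+2)$.

To treat all cases we need a place where $\mathfrak g$ and the powers $\Delta^t$ live together. That is the purpose of the next two sections.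

## 4. The ring $R$ and the two functions $f_+,f_-$

Let $G$ be the simply connected group of $\mathfrak g$, with subgroups $H,L,N,\bar N$ and $\bar P=L\bar N$. Let $U\supseteq N$ be the unipotent radical of the positive Borel subgroup, $Q^+$ the $\mathbf Z_{\ge0}$-span of the positive roots, and $d=\dim\mathfrak n\ge1$. The map $\exp:\mathfrak n\to N$ is an isomorphism of varieties. We identify functions and differential operators on $\mathfrak n$ and on $N$ through it; so $\mathbf C[\mathfrak n]=\mathbf C[N]$, and $\mathcal W$ acts on $\mathbf C[N]$.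

The vector $v_-^*$ has weight $-\lambda$, and $\bar P$ stabilizes its line, because $\lambda$ is orthogonal to the roots of $\mathfrak l$. Write $\bar p\,v_-^*=\chi(\bar p)^{-1}v_-^*$; then $d\chi=\lambda$.

**Definition.** For $k\ge0$ let
$$R_k=\{\varphi\in\mathbf C[G]:\ \varphi(\bar pg)=\chi(\bar p)^k\varphi(g)\ \text{ for all }\bar p\in\bar P\},\qquad R=\bigoplus_{k\ge0}R_k .$$

Eigenfunctions for distinct characters are linearly independent, so the sum is direct inside $\mathbf C[G]$, and $R$ is a graded subring of the domain $\mathbf C[G]$. The group $G$ acts on $R$ by graded algebra automorphisms $(\tau_x\varphi)(g)=\varphi(gx)$. Correspondingly $\mathfrak g$ acts by degree-preserving derivations $(Y\varphi)(g)=\frac{d}{d\epsilon}\big|_0\varphi(g\exp\epsilon Y)$. From $g x\exp(\epsilon Y)=g\exp(\epsilon\,\mathrm{Ad}(x)Y)\,x$ we get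
$$\tau_x(Y\varphi)=(\mathrm{Ad}(x)Y)(\tau_x\varphi).\tag{3}$$

Let $v_+\in V$ be the highest weight vector with $\langle v_-^*,v_+\rangle=1$. Let $g_0\in G$ represent the longest Weyl group element $w_0$, and choose $v_-:=g_0v_+$. Put
$$f_\pm(g)=\langle v_-^*,g\,v_\pm\rangle .$$
Since $\langle v_-^*,\bar pgv_\pm\rangle=\langle\bar p^{-1}v_-^*,gv_\pm\rangle=\chi(\bar p)\langle v_-^*,gv_\pm\rangle$, both lie in $R_1$. Moreover $f_-=\tau_{g_0}f_+$, so $f_-\ne0$. Differentiating the definition gives $(Yf_\pm)(g)=\langle v_-^*,gYv_\pm\rangle$. Therefore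
$$f_+|_N=1,\qquad f_-(\exp X)=\Delta(X),\qquad \mathfrak n f_+=0,\qquad \mathfrak n_-f_-=0.\tag{4}$$

**Lemma 2.** (i) $R_k$ is the irreducible finite-dimensional $G$-module of highest weight $k\lambda$, with highest weight vector $f_+^k$. (ii) $\{f_+\neq0\}=\bar PN$. (iii) Restriction to $N$ is an isomorphism from $R[f_+^{-1}]_0$, the degree-zero part, onto $\mathbf C[N]$. (iv) Under this identification $\Delta=f_-/f_+$ and $R[(f_+f_-)^{-1}]_0=\mathbf C[N]_\Delta$.

*Proof.* **(i): counting $U$-invariants.** The module $R_k$ is locally finite, hence completely reducible, so its irreducible summands are counted by its $U$-invariants. A right $U$-invariant $\varphi\in R_k$ satisfies $\varphi(\bar pu)=\chi(\bar p)^k\varphi(e)$, and $\bar PU$ is dense in $G$; so $\varphi$ is determined by $\varphi(e)$. Thus the invariants have dimension at most one. The function $f_+^k$ is nonzero, $U$-invariant and of weight $k\lambda$. So there is exactly one summand, as claimed.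

**(ii): locating the zeros of $f_+$.** From $G=\bigcup_wBwB$, multiplying by $g_0$ on the left gives $G=\bigcup_w\bar BwB$. As $B=HU$ and representatives of $w$ normalize $H$, $G=\bigcup_w\bar PwU$. Now $f_+(\bar pwu)=\chi(\bar p)\langle v_-^*,wv_+\rangle$, which is nonzero iff $w\lambda=\lambda$. The stabilizer of the dominant weight $\lambda$ is generated by the simple reflections that fix it, so this means $w\in W_{\mathfrak l}$, the Weyl group of $\mathfrak l$. For such $w$ we have $\bar PwU=\bar PU=\bar PN$, because $w$ is represented in $L\subset\bar P$ and $U=(U\cap L)N$.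

**(iii): functions on the big cell.** Elements of $R[f_+^{-1}]_0$ are left $\bar P$-invariant functions on $\bar PN$, which is dense; so restriction to $N$ is injective. Conversely let $q\in\mathbf C[N]$. Since $\bar P\times N\to\bar PN$ is an isomorphism of varieties, $\tilde q(\bar pn)=q(n)$ is regular on the principal open set $\{f_+\ne0\}$ of the affine variety $G$. So $f_+^k\tilde q\in\mathbf C[G]$ for some $k$. It satisfies the equivariance defining $R_k$ on a dense set, hence everywhere, and $q$ is the restriction of $(f_+^k\tilde q)/f_+^k$.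

**(iv): inverting $f_-$ as well.** The first claim is (4). For $r\in R_{a+b}$ we have $r/(f_+^af_-^b)=(r/f_+^{a+b})\Delta^{-b}$, which gives the second. $\square$

In particular, a polynomial $q$ on $\mathfrak n$ is a fraction $r/f_+^k$ with $r\in R_k$. The degree $k$ needed here will matter later.

**Example A, continued.** For $G=SL_2$ let $(x_1,x_2)$ be the first row of $g$. Then $f_+=x_1$, $f_-=x_2$, $R_k$ is the space of homogeneous polynomials of degree $k$ in $x_1,x_2$, and the coordinate on $N$ is $x=x_2/x_1$. Right multiplication by $1+\epsilon E_{ij}$ shows that $E_{ij}$ acts as $x_i\partial_j$.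

## 5. Two families of $\mathfrak g$-modules of functions

For formal complex powers, let $\mathfrak g$ act by
$$Y(hf_\pm^t)=\Bigl(Yh+t\,h\,\frac{Yf_\pm}{f_\pm}\Bigr)f_\pm^t,\qquad h\in R[(f_+f_-)^{-1}],\tag{5}$$
and put $f_\pm^{t+j}:=f_\pm^jf_\pm^t$ for $j\in\mathbf Z$, which is consistent with (5). This is a Lie algebra action because $Y\bigl(\frac{Zf}{f}\bigr)-Z\bigl(\frac{Yf}{f}\bigr)=\frac{[Y,Z]f}{f}$.

**Definition.** $A_t=R[f_+^{-1}]_0\,f_+^t$ and $F_t=R[f_-^{-1}]_0\,f_-^t$.

**Example A, continued.** For $\mathfrak{sl}_2$, $A_t$ has basis $x_1^{t-j}x_2^j$ and $F_t$ has basis $x_1^jx_2^{t-j}$, $j\ge0$. In $F_t$, $E_{12}=x_1\partial_2$ sends $x_1^jx_2^{t-j}$ to $(t-j)x_1^{j+1}x_2^{t-j-1}$. So $f_-^t=x_2^t$ generates $F_t$ iff $t\notin\mathbf Z_{\ge0}$: the answer for $M^{(t)}$ is visible again, as a statement about generators.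

**Multiplication.** For $r\in R_k$ we have $r\,hf_+^t=(r/f_+^k)h\,f_+^{t+k}$, and the product rule $Y(r\psi)=(Yr)\psi+r(Y\psi)$ holds. So multiplication gives $\mathfrak g$-maps $R_k\otimes A_t\to A_{t+k}$, and likewise $R_k\otimes F_t\to F_{t+k}$. For a submodule $S$ let $R_kS$ be the span of the products $r\psi$ with $r\in R_k$, $\psi\in S$. It is a submodule.

**The twist $T$.** The map
$$T:A_t\to F_t,\qquad hf_+^t\mapsto\tau_{g_0}(h)\,f_-^t$$
is bijective because $\tau_{g_0}f_+=f_-$. By (3) it satisfies $T(Y\varphi)=(\mathrm{Ad}(g_0)Y)T(\varphi)$, and clearly $T(r\varphi)=\tau_{g_0}(r)T(\varphi)$ for $r\in R_k$. Since $\mathrm{Ad}(g_0)$ is an automorphism of $\mathfrak g$ and $\tau_{g_0}R_k=R_k$, the map $T$ gives a bijection between submodules of $A_t$ and of $F_t$, with $T(R_kS)=R_kT(S)$ and $T(\mathcal U(\mathfrak g)f_+^t)=\mathcal U(\mathfrak g)f_-^t$.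

**Comparison with the Weyl algebra.** Each $Y\in\mathfrak g$ acts on $R[f_+^{-1}]_0=\mathbf C[N]$ by a derivation $\xi_Y$. Put $c_Y=Yf_+/f_+\in\mathbf C[N]$ and $\pi_t(Y)=\xi_Y+tc_Y\in\mathcal W$. By (5) this is the action on $A_t=\mathbf C[N]f_+^t$, so $\pi_t:\mathfrak g\to\mathcal W$ is a Lie algebra homomorphism, and $\mathcal U(\mathfrak g)$ acts through $\pi_t$ on every $\mathcal W$-module.

**Lemma 3.** (i) The $\mathbf C[N]$-linear bijection
$$\mathbf C[N]_\Delta f_-^t\to\mathbf C[N]_\Delta\Delta^t,\qquad hf_-^t\mapsto h\Delta^t\tag{6}$$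
is $\mathfrak g$-equivariant. It sends $f_+^mf_-^{t-m}$ to $\Delta^{t-m}$, and $F_t$ lies in its domain. (ii) For every $t$,
$$\mathcal W=\mathbf C[N]\cdot\pi_t(\mathcal U(\mathfrak n))=\mathbf C[N]\cdot\pi_t(\mathcal U(\mathfrak g)).\tag{7}$$

*Proof.* **(i): checking the action of $Y$.** From $\Delta=f_-/f_+$ we get $\xi_Y\Delta/\Delta=Yf_-/f_--Yf_+/f_+$. Hence
$$\pi_t(Y)(h\Delta^t)=\Bigl(\xi_Yh+th\frac{\xi_Y\Delta}{\Delta}+thc_Y\Bigr)\Delta^t=\Bigl(Yh+th\frac{Yf_-}{f_-}\Bigr)\Delta^t ,$$
which is (5) for $hf_-^t$. Also $f_+^mf_-^{t-m}=\Delta^{-m}f_-^t\mapsto\Delta^{t-m}$, and $R[f_-^{-1}]_0\subset\mathbf C[N]_\Delta$ by Lemma 2(iv).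

**(ii): the fields of $\mathfrak n$ span all derivations.** For $Y\in\mathfrak n$ we have $c_Y=0$ by (4), and $\xi_Y$ is the left-invariant vector field on $N$ defined by $Y$. For a basis $Y_1,\dots,Y_d$ of $\mathfrak n$ the fields $\xi_{Y_i}$ are linearly independent at each point. So their determinant against the coordinate fields is a polynomial without zeros on affine space, that is, a nonzero constant, and they form a $\mathbf C[N]$-basis of the derivations. Now $\mathcal W$ is generated by $\mathbf C[N]$ and derivations. With $\xi p=p\xi+\xi(p)$ all functions can be moved to the left. $\square$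

Under (6) the module $F_t$ sits inside a $\mathcal W$-module in which the powers $\Delta^{t-m}$ correspond to the elements $f_+^mf_-^{t-m}$ of $F_t$.

**Example C (a Heisenberg nilradical, in $\mathfrak{sp}_4$).** Let $\omega$ be the symplectic form on $\mathbf C^4$ with $\omega(e_1,e_4)=\omega(e_2,e_3)=1$ and zero on the other pairs $e_i,e_j$ with $i<j$. Take $\lambda$ to be the highest weight of $V=\mathbf C^4$. Then $\mathfrak n$ is spanned by $E_{12}-E_{34}$, $E_{13}+E_{24}$ and $E_{14}$, with $[E_{12}-E_{34},E_{13}+E_{24}]=2E_{14}$, so $\mathfrak n$ is not abelian. For $X=y_1(E_{12}-E_{34})+y_2(E_{13}+E_{24})+zE_{14}$ the entry $(X^2)_{14}=y_1y_2-y_2y_1$ vanishes, and $(X^3)_{14}=X_{12}X_{23}X_{34}=0$. So $\Delta(X)=(\exp X)_{14}=z$. Then $\partial_z z^{s+1}=(s+1)z^s$ together with (2) gives $b_0(s)=s+1$, and (1) predicts: reducible iff $t\in\mathbf Z_{\ge0}$.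

We test whether $f_-^t$ generates $F_t$. With $(x_1,\dots,x_4)$ the first row of $g$ we have $f_+=x_1$, $f_-=x_4$. The first row takes every nonzero value, so the homogeneous polynomials of degree $k$ in $x_1,\dots,x_4$ embed in the irreducible module $R_k$ and fill it. Thus $F_t$ has basis $x_1^ax_2^bx_3^cx_4^{t-a-b-c}$. The algebra $\mathfrak n$ acts through the span of $r=x_1\partial_4$, $p=x_1\partial_3+x_2\partial_4$ and $q=x_3\partial_4-x_1\partial_2$. With $n=a+b+c$,
$$p^bq^cr^a\,x_4^t=t(t-1)\cdots(t-n+1)\,x_1^ax_2^bx_3^cx_4^{t-n}+(\text{terms } x_1^{a+i}x_2^{b-i}x_3^{c-i}x_4^{t-n+i},\ i\ge1).$$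
If $t\notin\mathbf Z_{\ge0}$, induction on $b+c$ shows that every basis vector lies in $\mathcal U(\mathfrak n)x_4^t$. If $t\in\mathbf Z_{\ge0}$, the polynomials of degree $t$ form a proper submodule containing $x_4^t$. By Lemma 4 below this settles $M^{(t)}$ by hand, in agreement with (1).

## 6. Duality: irreducibility as a statement about one generator

**Definition.** Let $E$ be a weight module with finite-dimensional weight spaces. Its restricted dual $E^\circ$ is the direct sum of the duals of the weight spaces, with the contragredient action $(Y\phi)(x)=-\phi(Yx)$.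

The functor $E\mapsto E^\circ$ is exact and contravariant. If $R'$ is a finite-dimensional $\mathfrak g$-module, each weight space of $R'\otimes E$ is a finite sum $\bigoplus_{\eta'}R'_{\eta'}\otimes E_{\eta-\eta'}$, so $R'\otimes E$ again has finite-dimensional weight spaces, and $(R'\otimes E)^\circ\cong R'^*\otimes E^\circ$.

As an example, take $A_t$ for $\mathfrak{sl}_2$ with basis $a_j=x_1^{t-j}x_2^j$ and dual basis $a_j^*$. From $E_{12}a_j=ja_{j-1}$ we get $E_{12}a_j^*=-(j+1)a_{j+1}^*$. So $A_t^\circ$ is freely generated over $\mathbf C[E_{12}]$ by $a_0^*$, of weight $-t$; it looks like $M^{(t)}$. This is general.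

**Lemma 4 (duality).** $A_t$ and $M^{(t)}$ are weight modules with finite-dimensional weight spaces, and $M^{(t)}\cong A_t^\circ$. Hence $S\mapsto S^\perp$ is an inclusion-reversing bijection between submodules of $A_t$ and of $M^{(t)}$, and $S^\circ\cong M^{(t)}/S^\perp$. Every nonzero submodule of $A_t$ contains $f_+^t$. Consequently
$$M^{(t)}\text{ irreducible}\iff A_t\text{ irreducible}\iff\mathcal U(\mathfrak g)f_+^t=A_t\iff\mathcal U(\mathfrak g)f_-^t=F_t\iff F_t\text{ irreducible}.\tag{8}$$

*Proof.* **Step 1: compare dimensions of weight spaces.** For $x\in H$, $h\in R[f_+^{-1}]_0$ and $n\in N$, $(\tau_xh)(n)=h(nx)=h(x^{-1}nx)$ by left $\bar P$-invariance. So $A_t\cong S(\mathfrak n^*)\otimes\mathbf C_{t\lambda}$ as an $\mathfrak h$-module, with weights $t\lambda-\nu$, $\nu\in Q^+$, of finite multiplicity. On the other side $M^{(t)}\cong\mathcal U(\mathfrak n)\otimes\mathbf C_{-t\lambda}$. Hence $(A_t)_{t\lambda-\nu}$ and $(M^{(t)})_{-t\lambda+\nu}$ have equal finite dimension.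

**Step 2: construct an invariant pairing.** For $\varphi=hf_+^t$ put $\varepsilon(\varphi)=h(e)$. If $Y\in\bar{\mathfrak p}$, then $(Yh)(e)=0$ because $h$ is left $\bar P$-invariant, and $(Yf_+)(e)=\lambda(Y)$, $f_+(e)=1$. So $\varepsilon(Y\varphi)=t\lambda(Y)\varepsilon(\varphi)$. Let $u\mapsto u^\top$ be the anti-automorphism of $\mathcal U(\mathfrak g)$ with $Y^\top=-Y$ on $\mathfrak g$, and put
$$\langle u\otimes1,\varphi\rangle:=\varepsilon(u^\top\varphi).$$
It is well defined on $M^{(t)}\times A_t$ because for $Y\in\bar{\mathfrak p}$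
$$\langle uY\otimes1,\varphi\rangle=-\varepsilon(Yu^\top\varphi)=-t\lambda(Y)\langle u\otimes1,\varphi\rangle .$$
Since $(Yu)^\top=-u^\top Y$, it satisfies $\langle Yx,\varphi\rangle=-\langle x,Y\varphi\rangle$.

**Step 3: show that the pairing is perfect on weight spaces.** Suppose $\varphi=hf_+^t$ is orthogonal to $M^{(t)}$. Testing against $Y^j\otimes1$ with $Y\in\mathfrak n$ gives $0=(\xi_Y^jh)(e)=\frac{d^j}{d\epsilon^j}\big|_0h(\exp\epsilon Y)$ for all $j\ge0$. So the polynomial $h$ vanishes on every line through $0$ in $\mathfrak n$, and $h=0$. Weight spaces whose weights are not opposite are orthogonal. With Step 1, the pairing is perfect between $(M^{(t)})_{-t\lambda+\nu}$ and $(A_t)_{t\lambda-\nu}$. This gives $M^{(t)}\cong A_t^\circ$. Since submodules of weight modules are weight modules, the claim on $S\mapsto S^\perp$ follows. The restriction $A_t^\circ\to S^\circ$ is onto with kernel $S^\perp$.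

**Step 4: find $f_+^t$ in every nonzero submodule $S$ of $A_t$.** Choose a nonzero weight vector $hf_+^t\in S$ of weight $t\lambda-\nu$ with $\nu$ of minimal height. Elements of $\mathfrak n$ would lower the height, so they kill it: $\xi_Yh=0$ for all $Y\in\mathfrak n$. By Lemma 3, proof of (ii), all derivations kill $h$, so $h$ is a nonzero constant and $f_+^t\in S$.

**Step 5: deduce (8).** The first equivalence is the bijection $S\mapsto S^\perp$. If $\mathcal U(\mathfrak g)f_+^t=A_t$, then every nonzero submodule is all of $A_t$ by Step 4; the converse is clear. The statements on $F_t$ follow by applying $T$. $\square$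

For $t\in\mathbf Z_{\ge0}$ this confirms reducibility in every case: $R_t\subset A_t$ is a nonzero finite-dimensional submodule of an infinite-dimensional module.

## 7. A root of $b_0$ below $t$ forces reducibility

If $b_0(\alpha)\ne0$, specialization of the defining identity gives $\Delta^\alpha\in\mathcal W\Delta^{\alpha+1}$. We need a converse. There is a trap: an operator $P$ that works at the single value $\alpha$ need not come from a family polynomial in $\sigma$. The next lemma repairs this for the lowest root in its class modulo $\mathbf Z$.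

**Lemma 5 (Kashiwara's argument).** If $b_0(\alpha)=0$ and $b_0(\alpha-j)\ne0$ for all integers $j\ge1$, then $\Delta^\alpha\notin\mathcal W\Delta^{\alpha+1}$.

*Proof.* Suppose $P\Delta^{\alpha+1}=\Delta^\alpha$ with $P\in\mathcal W$.

**Step 1: measure the failure of $P$ at nearby $\sigma$.** For some $n\ge1$ and $\Gamma\in\mathbf C[\mathfrak n][\sigma]$ we have $P\Delta^{\sigma+1}-\Delta^\sigma=\Gamma(\sigma)\Delta^{\sigma-n}$. At $\sigma=\alpha$ the left side vanishes, so $\Gamma(\alpha)=0$ and $\Gamma=(\sigma-\alpha)Q$ with $Q\in\mathbf C[\mathfrak n][\sigma]$.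

**Step 2: bring $\Delta^{\sigma-n}$ back to $\Delta^\sigma$.** Let $B(\sigma)=\prod_{j=1}^nb_0(\sigma-j)$. Applying $D(\sigma-j)\Delta^{\sigma-j+1}=b_0(\sigma-j)\Delta^{\sigma-j}$ for $j=1,\dots,n$ in turn gives $B(\sigma)\Delta^{\sigma-n}=E(\sigma)\Delta^\sigma$ with $E(\sigma)=D(\sigma-n)\cdots D(\sigma-1)\in\mathcal W[\sigma]$. By hypothesis $B(\alpha)\neq0$.

**Step 3: produce an element of the ideal of $b_0$ that is too small.** Write $b_0(\sigma)=(\sigma-\alpha)c(\sigma)$. Then
$$cB\,\Delta^\sigma=cB\,P\Delta^{\sigma+1}-cB(\sigma-\alpha)Q\,\Delta^{\sigma-n}=cB\,P\Delta^{\sigma+1}-Q\,E(\sigma)\,b_0(\sigma)\Delta^\sigma .$$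
Since $b_0(\sigma)\Delta^\sigma=D(\sigma)\Delta^{\sigma+1}$, the right side lies in $\mathcal W[\sigma]\Delta^{\sigma+1}$. Hence $b_0\mid cB$. But $B(\alpha)\ne0$, so $\alpha$ has one less multiplicity as a root of $cB$ than as a root of $b_0$: a contradiction. $\square$

**Proposition 6.** If $b_0(t-m)=0$ for some $m\ge1$, then $M^{(t)}$ is reducible.

*Proof.* **Step 1: translate irreducibility into the Weyl algebra.** Suppose $M^{(t)}$ is irreducible. By (8), $\mathcal U(\mathfrak g)f_-^t=F_t$. For every $j\ge0$, $F_t$ contains $(f_+/f_-)^jf_-^t=f_+^jf_-^{t-j}$. By (6), $\Delta^{t-j}\in\pi_t(\mathcal U(\mathfrak g))\Delta^t\subset\mathcal W\Delta^t$ for all $j\ge0$.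

**Step 2: contradict Lemma 5 at the lowest root.** Let $\alpha$ be the root of $b_0$ in $t-\mathbf Z_{\ge1}$ with smallest real part; then $b_0(\alpha-j)\neq0$ for $j\ge1$. By Step 1, $\Delta^\alpha\in\mathcal W\Delta^t$. Since $t-(\alpha+1)\in\mathbf Z_{\ge0}$, $\Delta^t\in\mathbf C[\mathfrak n]\Delta^{\alpha+1}$. So $\Delta^\alpha\in\mathcal W\Delta^{\alpha+1}$, contrary to Lemma 5. $\square$

## 8. The converse, and the price of polynomial coefficients

Now let $b_0(t-m)\ne0$ for all $m\ge1$, and let $S=\mathcal U(\mathfrak g)f_-^t$. We want $S=F_t$. The natural plan is to lower the power step by step with $D(t-1),D(t-2),\dots$, so as to reach every $\Delta^{t-m}$, that is, every $f_+^mf_-^{t-m}$.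

Suppose the operators used lie in $\pi_t(\mathcal U(\mathfrak g))$. Then $f_+^mf_-^{t-m}\in S$ for all $m\ge1$. As $\mathfrak n_-$ kills $f_-^{t-m}$ and $\mathcal U(\mathfrak n_-)f_+^m=R_m$, we get $R_mf_-^{t-m}\subset S$ for all $m$, and these subspaces fill $F_t$. This is what happens in Example B: there $\mathfrak n$ is abelian, the $\xi_Y$ are the coordinate derivatives, and $\square=\pi_t(z)$. So $F_t$ is irreducible when $(t-m+1)(t-m+2)\neq0$ for all $m\ge1$, that is, for $t\notin\{-1,0,1,\dots\}$. With Sections 3 and 6, $M^{(t)}$ in Example B is reducible exactly for $t\in\{-1,0,1,2,\dots\}$.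

In general $D(s)$ has polynomial coefficients, and nothing puts it in $\pi_t(\mathcal U(\mathfrak g))$. By (7) we only get
$$f_+^mf_-^{t-m}=\sum_ip_i\,(u_if_-^t),\qquad p_i\in\mathbf C[N],\ u_i\in\mathcal U(\mathfrak g),$$
and multiplication by $p_i$ leads out of $S$. This loss is real. Take $\mathfrak{sl}_2$ and $A_0=\mathbf C[x]$: over $\mathcal W$ the element $1=f_+^0$ generates everything, but $\mathcal U(\mathfrak g)\cdot1=\mathbf C$.

The same small example suggests what to do. Put $S_0=\mathbf C\cdot1\subset A_0$ there. Multiplying by *all* of $\mathbf C[N]$ fills $A_0$. But for each fixed $k$, $R_kS_0$ is the span of $x_1^{k-i}x_2^i$ with $0\le i\le k$, that is, the polynomials of degree at most $k$ inside $A_k=\mathbf C[x]x_1^k$, a proper submodule. Finitely many $p_i$ have a common denominator $f_+^k$ with $p_i\in f_+^{-k}R_k$. So the displayed identity is a statement about $R_kS$ for one finite $k$. If a proper submodule can never be filled up by a finite $R_k$, it is enough to prove $R_kS=F_{t+k}$.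

A second obstacle remains: $k$ depends on $m$. Using all $m$ at once, as in Example B, would put the information in different modules $R_kS\subset F_{t+k}$. The way out is to use a single $m$, so large that $F_{t-m}$ is irreducible for a soft reason. The next two sections supply the two inputs.

## 9. Irreducibility far to the left, by the Casimir element

Let $(\cdot,\cdot)$ be the invariant form and $\rho$ half the sum of the positive roots.

**Lemma 7.** If $\operatorname{Re}t<-(\rho,\rho)/(\beta,\beta)$, then $M^{(t)}$ is irreducible.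

*Proof.* Let $0\neq K\subsetneq M^{(t)}$ be a submodule.

**Step 1: find a second lowest weight vector.** A nonzero weight vector of $K$ of weight $-t\lambda+\nu$ with $\nu$ of minimal height is killed by $\mathfrak n_-$. Here $\nu\ne0$, since otherwise $K$ contains the generator, and $\nu$ is a sum of roots in $\Phi(\mathfrak n)$.

**Step 2: compare Casimir eigenvalues.** With dual root vectors, the Casimir element is $\sum_iH_iH^i+\sum_{\alpha>0}(X_\alpha X_{-\alpha}+X_{-\alpha}X_\alpha)$, and $X_{-\alpha}X_\alpha=X_\alpha X_{-\alpha}-[X_\alpha,X_{-\alpha}]$. So on a vector of weight $\mu$ killed by $\mathfrak n_-$ it acts by $(\mu,\mu)-2(\rho,\mu)$. It is central, so it acts on $M^{(t)}$ by its value on the generator, where $\mu=-t\lambda$. Equating this with the value for $\mu=-t\lambda+\nu$ gives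
$$2t(\lambda,\nu)+2(\rho,\nu)-(\nu,\nu)=0 .$$

**Step 3: bound both terms.** We have $2(\rho,\nu)-(\nu,\nu)=(\rho,\rho)-(\rho-\nu,\rho-\nu)\le(\rho,\rho)$, so $2\operatorname{Re}t\,(\lambda,\nu)\ge-(\rho,\rho)$. On the other hand, every root in $\Phi(\mathfrak n)$ contains $\beta$ with coefficient at least $1$, $2(\lambda,\beta)=(\beta,\beta)$, and $\lambda$ is orthogonal to the other simple roots. So $2(\lambda,\nu)\ge(\beta,\beta)$. As $\operatorname{Re}t<0$, $2\operatorname{Re}t\,(\lambda,\nu)\le\operatorname{Re}t\,(\beta,\beta)<-(\rho,\rho)$: a contradiction. $\square$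

## 10. A proper submodule cannot be filled up by a finite factor

**Lemma 8 (growth).** If $S\subsetneq A_t$ is a proper submodule, then $R_kS\neq A_{t+k}$ for all $k\ge0$. The same holds with $F$ in place of $A$.

*Proof.* The statement for $F$ follows from the one for $A$ through $T$. Suppose $R_k\otimes S\to A_{t+k}$ is surjective.

**Step 1: dualize, to turn a surjection into an embedding of a free module.** Taking restricted duals and using Lemma 4 we obtain an injective $\mathfrak g$-map
$$M^{(t+k)}\cong A_{t+k}^\circ\hookrightarrow R_k^*\otimes S^\circ,\qquad S^\circ\cong M^{(t)}/K,\quad K=S^\perp\ne0,$$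
where $K\ne0$ because $S$ is proper. As $\mathcal U(\mathfrak n)$-modules, $M^{(t+k)}\cong\mathcal U(\mathfrak n)$ and $M^{(t)}/K\cong\mathcal U(\mathfrak n)/J$ with $J\neq0$ a left ideal.

**Step 2: show that $\mathcal U(\mathfrak n)/J$ grows more slowly than $\mathcal U(\mathfrak n)$.** Let $\mathcal U_j$ be the standard filtration of $\mathcal U(\mathfrak n)$. By Poincaré–Birkhoff–Witt its graded ring is $S(\mathfrak n)$, so $\dim\mathcal U_j=\binom{j+d}{d}$. The graded ideal $\operatorname{gr}J\subset S(\mathfrak n)$ contains a nonzero homogeneous element, of some degree $e$, and all its multiples. Hence $\dim(\mathcal U_j\cap J)\ge\binom{j-e+d}{d}$ for $j\ge e$, and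
$$\dim\mathcal U_j/(\mathcal U_j\cap J)\le\binom{j+d}{d}-\binom{j-e+d}{d}=O(j^{d-1}).$$

**Step 3: compare growth along the embedding.** Let $x\in R_k^*\otimes\mathcal U(\mathfrak n)/J$ be the image of $1\in\mathcal U(\mathfrak n)\cong M^{(t+k)}$, and let $\bar{\mathcal U}_a$ be the image of $\mathcal U_a$ in $\mathcal U(\mathfrak n)/J$. For some $a$, $x\in R_k^*\otimes\bar{\mathcal U}_a$. Since $Y(r\otimes y)=Yr\otimes y+r\otimes Yy$, we get $\mathcal U_jx\subset R_k^*\otimes\bar{\mathcal U}_{a+j}$. As $R_k$ is finite-dimensional, the right side has dimension $O(j^{d-1})$. But injectivity forces $\dim\mathcal U_jx=\binom{j+d}{d}$, a polynomial of degree $d$ in $j$. For large $j$ this is a contradiction. $\square$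

## 11. No root of $b_0$ below $t$ forces irreducibility

**Proposition 9.** If $b_0(t-m)\neq0$ for all $m\ge1$, then $M^{(t)}$ is irreducible.

*Proof.* Let $S=\mathcal U(\mathfrak g)f_-^t\subset F_t$. Fix one $m\ge1$ with $\operatorname{Re}(t-m)<-(\rho,\rho)/(\beta,\beta)$. By Lemma 7 and (8), $F_{t-m}$ is irreducible.

**Step 1: convert the Weyl algebra identity into a statement on $R_kS$.** Apply $D(\sigma)\Delta^{\sigma+1}=b_0(\sigma)\Delta^\sigma$ at $\sigma=t-1,\dots,t-m$ in turn. The numbers $b_0(\sigma)$ are nonzero, so $\Delta^{t-m}\in\mathcal W\Delta^t$. By (7) and (6) there are finitely many $p_i\in\mathbf C[N]$ and $u_i\in\mathcal U(\mathfrak g)$ with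
$$f_+^mf_-^{t-m}=\sum_ip_i\,(u_if_-^t).$$
By Lemma 2(iii), $p_i=v_i/f_+^k$ with a common $k\ge0$ and $v_i\in R_k$. Multiplying by $f_+^k$,
$$f_+^{m+k}f_-^{t-m}=\sum_iv_i\,(u_if_-^t)\in R_kS\subset F_{t+k}.$$

**Step 2: replace $f_+^{m+k}$ by all of $R_{m+k}$.** The space $R_kS$ is a $\mathfrak g$-submodule of $F_{t+k}$. By (4) and (5), $\mathfrak n_-$ kills $f_-^{t-m}$, so the product rule gives $u(rf_-^{t-m})=(ur)f_-^{t-m}$ for $u\in\mathcal U(\mathfrak n_-)$, $r\in R_{m+k}$. Since $f_+^{m+k}$ is a highest weight vector of the irreducible module $R_{m+k}$,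
$$R_kS\supseteq\mathcal U(\mathfrak n_-)\bigl(f_+^{m+k}f_-^{t-m}\bigr)=\bigl(\mathcal U(\mathfrak n_-)f_+^{m+k}\bigr)f_-^{t-m}=R_{m+k}f_-^{t-m}.$$

**Step 3: replace $f_-^{t-m}$ by all of $F_{t-m}$.** Consider $\{\psi\in F_{t-m}:R_{m+k}\psi\subset R_kS\}$. It is a $\mathfrak g$-submodule of $F_{t-m}$, because $r(Y\psi)=Y(r\psi)-(Yr)\psi$. It contains $f_-^{t-m}\neq0$ by Step 2. As $F_{t-m}$ is irreducible, it is all of $F_{t-m}$. Hence
$$R_kS\supseteq R_{m+k}F_{t-m}\supseteq f_-^{m+k}F_{t-m}=F_{t+k},$$
that is, $R_kS=F_{t+k}$.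

**Step 4: remove the factor $R_k$.** By Lemma 8, $S$ cannot be a proper submodule, so $S=F_t$. By (8), $M^{(t)}$ is irreducible. $\square$

Propositions 6 and 9 together are (1), and with $s=-t$ this is Theorem 1. $\blacksquare$
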